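# Dominant-strategy assignment in uniform markets: why the average rank cannot stay bounded

## Serial dictatorship with one seat per object

There are $n$ agents and $n$ objects, one seat per object, so $n=m$ where $m$ is the number of objects. Each agent has a strict preference list over the objects. The lists are independent and uniformly random among all $m!$ orders. The **rank** of an object for an agent is its position in her list, so the favorite has rank $1$. Assign the objects by *serial dictatorship*: agents $1,2,\dots,n$ come in this order, and each takes her favorite object among those still free. How good is the average rank of the result?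

When agent $t$ arrives, $s=m-t+1$ objects are free. Which ones are free depends only on the lists of agents $1,\dots,t-1$, so it is independent of her own list. Hence the positions of the free objects in her list form a uniformly random $s$-subset of $\{1,\dots,m\}$, and her rank is the minimum of that subset. Its expectation is
$$\sum_{r\ge 1}P(\min\ge r)=\sum_{r=1}^{m}\frac{\binom{m-r+1}{s}}{\binom ms}=\frac{\binom{m+1}{s+1}}{\binom ms}=\frac{m+1}{s+1}, \tag{1}$$
where the middle equality is the identity $\sum_{q=0}^{m}\binom qs=\binom{m+1}{s+1}$ (the term $q=0$ vanishes as $s\ge1$). Averaging over $t$, that is, over $s=1,\dots,m$, the expected average rank of serial dictatorship is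
$$\frac1m\sum_{s=1}^m\frac{m+1}{s+1}=\frac{m+1}{m}\,(H_{m+1}-1),\qquad H_k=1+\tfrac12+\dots+\tfrac1k .$$
This tends to infinity with $m$, like $\ln m$. For $m=2$ it is $\frac32\cdot\frac56=\frac54$.

Serial dictatorship has one virtue: no agent can gain by misreporting her list. The question of these notes is whether *every* mechanism with this virtue must have unbounded average rank. Here is the precise setting.

**Setting.** There are $m$ objects (the set $O$), each with $c\ge1$ seats, and $n=cm-d\ge1$ agents (the set $A$), where $d\ge0$ is the number of seats left vacant. The *question* concerns $d=0$. An *assignment* is a map $\mu:A\to O$ giving each object to at most $c$ agents; $M$ is the set of assignments. A *profile* is $\pi=(\pi_1,\dots,\pi_n)$, where $\pi_i$ is agent $i$'s list; lists are independent and uniform. $\pi_{-i}$ denotes the lists of the agents other than $i$, and $[\sigma;\pi_{-i}]$ is the profile where $i$ reports $\sigma$ and the others report $\pi_{-i}$.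

**Definition (DSIC).** A deterministic mechanism $\mathcal M$ maps profiles to assignments, and $\mathcal M_i(\pi)$ is the object that $i$ gets. It is *dominant strategy incentive compatible* (DSIC) if for all $i$, $\pi_i$, $\sigma$, $\pi_{-i}$, agent $i$ with true list $\pi_i$ weakly prefers $\mathcal M_i(\pi)$ to $\mathcal M_i([\sigma;\pi_{-i}])$. A *randomized DSIC mechanism* is a probability distribution over deterministic DSIC mechanisms. Serial dictatorship with a uniformly random order of agents (Random Serial Dictatorship, RSD) is an example.

The *expected average rank* of a mechanism is the expectation of $\frac1n\sum_i \mathrm{rank}_i(\mu(i))$ over the random profile and over the mechanism's own randomness.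

**The question.** Fix $c$ and let $n=cm$. Is there a constant $K$, which may depend on $c$ but not on $m$, such that for every $m$ some DSIC mechanism, deterministic or randomized, has expected average rank at most $K$?

The question comes from the paper "Rank-Optimal Assignments in Uniform Markets". Two facts frame it. Without incentives the answer would be yes: the expected average rank of an assignment that minimizes the average rank is bounded by a constant. On the other side, for $c=1$, Bade (2020) shows that a deterministic mechanism which is DSIC, Pareto efficient and nonbossy becomes, when the agents' roles are permuted uniformly at random, equal in distribution to RSD at every profile, so its expected average rank is that of RSD and is unbounded. In our question, Pareto efficiency and nonbossiness are not required. Neither fact is used below. The answer will be no, for every $c$.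

What changes when serial dictatorship is replaced by an arbitrary DSIC mechanism?

## Menus exist, but their sizes are not forced

Part of the computation survives. Let $\mathcal M$ be deterministic and DSIC, and define agent $i$'s *menu*
$$S_i(\pi_{-i})=\{\mathcal M_i([\sigma;\pi_{-i}]):\ \sigma \text{ a list}\}.$$
The menu does not depend on $\pi_i$. And $\mathcal M_i(\pi)$ is the $\pi_i$-favorite element of the menu: it belongs to the menu, and any other element is obtained by some misreport $\sigma$, so DSIC says that $i$ does not prefer it. Therefore, exactly as in (1), if the menu has $s$ elements then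
$$E[\mathrm{rank}_i(\mathcal M_i(\pi))\mid\pi_{-i}]=\frac{m+1}{s+1}. \tag{2}$$

What does not survive is the list of menu sizes $m,m-1,\dots,1$. Take $m=n=2$, $c=1$, objects $a,b$; agent 1 owns $a$, agent 2 owns $b$, and they swap exactly when both prefer the swap. If agent 2 prefers $a$, then agent 1's menu is $\{a,b\}$; if agent 2 prefers $b$, it is $\{a\}$. The situation of agent 2 is symmetric. In each case the agent gets her favorite in a menu that she does not influence, so the mechanism is DSIC. At the profile where 1 prefers $b$ and 2 prefers $a$, both menus have size $2$; at the profile where each prefers her own object, both have size $1$. So at a given profile the sizes can all be maximal.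

By (2), a bounded average rank means, roughly, that menus have size proportional to $m$. Counting sizes does not prevent this. We need another reason why not everybody can have a large menu all the time.

## All menus large: the unpopular objects have no takers

The reason is that the unpopular objects must also be given to someone. Here is the argument when *all* menus are large.

**Warm-up claim.** Let $d=0$, let $\mathcal M$ be deterministic DSIC, let $0<\delta\le1$ and $m\ge 2/\delta$, and suppose that every menu, at every profile, has at least $\delta m$ objects. Then for every integer $1\le R\le m/2$,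
$$1\le \frac4\delta\Big(1-\frac\delta2\Big)^R .$$
Since $(1-\delta/2)^R\le e^{-\delta R/2}$, taking $R=\lfloor m/2\rfloor$ gives $\lfloor m/2\rfloor\le\frac2\delta\ln\frac4\delta$, so $m$ is bounded in terms of $\delta$.

*Proof.* Let $U$ be the set of objects that are in no agent's top $R$. A given object is in a given agent's top $R$ with probability $R/m$, independently over agents, so $E|U|=um$ with $u=(1-R/m)^n>0$. All seats are filled, so exactly $c|U|$ agents receive objects of $U$:
$$\sum_iP(\mu(i)\in U)=cum=un .$$

Now look at one agent $i$ and fix $\pi_{-i}$. Let $V_i$ be the set of objects in the top $R$ of no agent other than $i$; it is a function of $\pi_{-i}$. If $i$ receives an object of $U$, that object lies in $V_i$ and has rank greater than $R$ for $i$. Let $S$ be the menu of $i$, of size $s\ge\delta m\ge 2$. For $o\in S$, agent $i$ gets $o$ at rank $r$ exactly when $o$ is in position $r$ of her list and the $r-1$ objects above it avoid $S$. The first event has probability $1/m$. Given it, the objects above are a uniform $(r-1)$-subset of the $m-1$ other objects, $s-1$ of which are in $S$. Drawing them one at a time, the conditional probability to avoid $S$ is at most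 $\big(\frac{m-s}{m-1}\big)^{r-1}$, because $\frac{m-s-j}{m-1-j}\le\frac{m-s}{m-1}$. Since $s\ge2$, we have $\frac{s-1}{m-1}\ge\frac{s/2}{m}\ge\frac\delta2$, so this is at most $(1-\delta/2)^{r-1}$. Summing over $o\in V_i\cap S$ and $r>R$,
$$P(\mu(i)\in U\mid\pi_{-i})\le|V_i|\cdot\frac1m\cdot\frac2\delta\Big(1-\frac\delta2\Big)^R .$$
Finally $E|V_i|=m(1-R/m)^{n-1}\le2um$, as $1-R/m\ge\frac12$. Take expectations and sum over $i$:
$$un\le n\cdot 2u\cdot\frac2\delta\Big(1-\frac\delta2\Big)^R .$$
Divide by $un$. $\square$

In words: a fraction $u$ of the objects is unpopular at level $R$, and a fraction $u$ of the agents must take them. But an agent cannot tell from her own list which objects are unpopular. Conditional on ending below rank $R$, her object is spread over all objects, so it is unpopular only with probability about $u$; the extra requirement of ending below rank $R$ costs a further factor that tends to $0$.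

## From all menus to most menus: where the argument stops

Suppose the expected average rank is at most $K$ (so $K\ge1$). By (2) this controls menus only on average. Try to discard the bad cases. Call $i$ bad at $\pi_{-i}$ if her menu has fewer than $\delta m$ objects, where $\delta m\ge2$. For a bad agent, (2) is at least $\frac{m+1}{\delta m+1}\ge\frac{m}{2\delta m}=\frac1{2\delta}$, so by Markov's inequality a uniformly chosen agent is bad with probability at most $2\delta K$. Running the warm-up proof on the good cases and bounding the bad ones trivially gives
$$u\ \le\ 2\delta K+\frac4\delta\,u\Big(1-\frac\delta2\Big)^R .$$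
A contradiction would require $2\delta K<u$ and $\frac4\delta(1-\frac\delta2)^R<1$. These never hold together. Since $u\le e^{-cR}$, the first gives $\delta<e^{-cR}/(2K)$, hence $\frac{\delta R}2\le\frac{Re^{-cR}}{4K}<\frac12$; then Bernoulli's inequality gives $(1-\frac\delta2)^R\ge1-\frac{\delta R}2>\frac12$ and $\frac4\delta(1-\frac\delta2)^R>\frac2\delta>1$.

So one level $R$ gives no contradiction, and the inequality tells us where the escape is: a proportion of about $u\approx e^{-cR}$ of agents with bad menus can absorb all the unpopular objects. But what does this escape cost? If those agents end at ranks of about $1/u$, they contribute about $u\cdot\frac1u=1$ to the average rank. The alternative is that many agents end at ranks between $R$ and about $1/u$, which should also cost a constant. This suggests the following change of aim: do not seek a contradiction at one level. Show instead that each level $R$ forces a *constant charge* to the average rank, paid at ranks in or just beyond the window from $R$ to about $e^{2cR}$. Then use levels so far apart that their windows are disjoint, and add up the charges. The levels will grow like a tower of exponentials, so their number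 is of order $\log^*m$: very slow growth, but unbounded.

## The theorems

Define the levels by
$$R_1=1,\qquad R_{k+1}=\lceil e^{2cR_k}\rceil .$$
For $c=1$ they begin $1,\ 8,\ 8886111,\dots$ (the last number is $\lceil e^{16}\rceil$). The number of usable levels is
$$T_c(m,d)=\#\Big\{k\ge1:\ R_k\le\tfrac1{4c}\ln\tfrac m4\ \text{ and }\ d\le\tfrac c4\,m\,e^{-2cR_k}\Big\},\qquad T_c(m)=T_c(m,0).$$
Thus $T_1(m)\ge1$ exactly when $m\ge4e^4$, and $T_1(m)\ge2$ exactly when $m\ge4e^{32}$.

For $x>0$, let $\log^*x$ be the least $j\ge0$ such that the $j$-fold iterated natural logarithm of $x$ is at most $1$. With $\tau_0=1$ and $\tau_{j+1}=e^{\tau_j}$, this says $\log^*x\le j\iff x\le\tau_j$. For instance $\tau_1=e$, $\tau_2=e^e\approx15.15$, so $\log^*16=3$.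

A *random mechanism* maps each profile to a probability distribution on $M$. Write $\mathrm{top}_k(\sigma)$ for the set of the first $k$ objects of $\sigma$. The only consequence of incentive compatibility that we use is the following.

**Definition (INV).** A random mechanism satisfies (INV) if for all $i$, $\pi_{-i}$, $k$ and all $\sigma,\sigma'$ with $\mathrm{top}_k(\sigma)=\mathrm{top}_k(\sigma')=B$, the probability that $i$ gets an object of $B$ is the same at $[\sigma;\pi_{-i}]$ and at $[\sigma';\pi_{-i}]$.

Reordering your top $k$, or the rest, among themselves does not change your chance of a top-$k$ object. A violation: let $m=n=3$, $c=1$, and run "immediate acceptance", where all agents apply to their first choices and each object permanently accepts the applicant of highest priority, with priority order $2,1,3$. Let agents 2 and 3 have first choices $a$ and $b$. If agent 1 reports $abc$, she loses $a$ to agent 2, while 3 takes $b$, and she gets $c$. If she reports $bac$, she beats agent 3 and gets $b$. Here $B=\{a,b\}$, and the probabilities are $0$ and $1$. On the other hand (INV) does not imply DSIC: for $m=2$ it says nothing, since $\mathrm{top}_1$ determines the list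 and $\mathrm{top}_2$ is everything, so even the mechanism that serves a single agent her worst object satisfies it.

**Definition (sd-strategyproof).** A random mechanism is *strategyproof in the stochastic-dominance sense* if for every agent, every true list, all lists of the others and every $k$, truth-telling maximizes the probability of receiving one of one's true top $k$ objects.

**Theorem A.** Let $n=cm$. Every DSIC mechanism (deterministic or randomized) has expected average rank at least $T_c(m)/19$. For fixed $c$, $T_c(m)\to\infty$; in fact
$$T_c(m)\ge\log^*m-\log^*(3c+1+\ln3c)-2 .$$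
Hence no constant $K$ exists, for any $c$.

**Theorem B.** For all $c,m,d$, every random mechanism satisfying (INV) has expected average rank at least $T_c(m,d)/19$. This includes every mechanism that is strategyproof in the stochastic-dominance sense.

**Theorem C.** Fix $c$ and let $n_m=cm-d_m\ge1$. There are DSIC mechanisms with expected average rank bounded uniformly in $m$ if and only if $\liminf_{m\to\infty}d_m/m>0$.

## Incentives reduce to invariance of top sets

The purpose of the first lemma is to replace incentives by (INV).

**Lemma 1.** Deterministic DSIC mechanisms, probability distributions over them, and sd-strategyproof random mechanisms satisfy (INV).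

*Proof.* Let $\mathcal M$ be deterministic DSIC and $\mathrm{top}_k(\sigma)=\mathrm{top}_k(\sigma')=B$. Suppose $\mathcal M_i([\sigma;\pi_{-i}])\in B$ but $\mathcal M_i([\sigma';\pi_{-i}])\notin B$. An agent with true list $\sigma'$ prefers every object of $B$ to every object outside $B$, so she strictly gains by reporting $\sigma$: a contradiction. Exchanging $\sigma$ and $\sigma'$, the indicators of getting an object of $B$ agree at the two profiles. For a distribution over such mechanisms, average this equality of indicators. For an sd-strategyproof mechanism, truth-telling at $\sigma$ maximizes the probability of $B$, so reporting $\sigma$ gives $B$ at least as much probability as reporting $\sigma'$; truth-telling at $\sigma'$ gives the reverse inequality. $\square$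

From now on fix $c,m,d$ and a random mechanism with (INV). Draw $\pi$ uniformly and then the outcome $\mu$. Put $X_i=\mathrm{rank}_i(\mu(i))$ and
$$G_i(r)=P(X_i\ge r\mid\pi_{-i}),\qquad\bar G(r)=\frac1n\sum_iP(X_i\ge r),\qquad\bar K=\sum_{r\ge1}\bar G(r).$$
$G_i(r)$ is a function of $\pi_{-i}$ with $E\,G_i(r)=P(X_i\ge r)$. By the tail formula for expectations, $\bar K$ is the expected average rank. Let $X$ be the rank of a uniformly chosen agent, so that $P(X\ge r)=\bar G(r)$ and $EX=\bar K$.

## An agent cannot aim at a particular object

In the warm-up we used menus to show that the object received at rank $r$ is spread over all objects. The next lemma does this from (INV) alone, and it keeps the tail $G_i(r)$ in place of a bound by $\delta$.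

**Lemma 2.** For every agent $i$, object $o$ and integer $1\le r\le m/2+1$,
$$P(\mu(i)=o,\ \mathrm{rank}_i(o)=r\mid\pi_{-i})\le\frac2m\,G_i(r).$$

*Proof.* Fix $\pi_{-i}$; then $\pi_i$ is uniform. Let $B=\mathrm{top}_{r-1}(\pi_i)$. By (INV), the conditional probability given $\pi_i$ that $i$ gets an object *outside* $B$ depends only on the set $B$. Call it $h(B)\ge0$. (For a deterministic DSIC mechanism, $h(B)$ is $1$ if $B$ misses the menu and $0$ otherwise.) Getting an object outside $B$ is the event $X_i\ge r$, and $B$ is a uniform $(r-1)$-subset of $O$, so $E\,h(B)=G_i(r)$.

The event $\mathrm{rank}_i(o)=r$ has probability $1/m$. Given it, $B$ is a uniform $(r-1)$-subset of $O\setminus\{o\}$; this is the same law as that of $B$ conditioned on $o\notin B$. And if $\mu(i)=o$ with $\mathrm{rank}_i(o)=r$, then $\mu(i)\notin B$. So the probability in question is at most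
$$\frac1m\,E[h(B)\mid o\notin B]\le\frac1m\cdot\frac{E\,h(B)}{P(o\notin B)}=\frac1m\cdot\frac m{m-r+1}\,G_i(r)\le\frac2m\,G_i(r).$$
The first inequality uses $h\ge0$, the equality uses $P(o\notin B)=1-\frac{r-1}m$, and the last step uses $r\le m/2+1$. $\square$

## The charge for one level

**Proposition 3 (window inequality).** Let $1\le R\le R'\le m/2$ be integers and $u=(1-R/m)^n$. If $u^2m\ge4$ and $4d\le cum$, then
$$8\sum_{r=R+1}^{R'}\bar G(r)+u^{-1}\,\bar G(R'+1)\ \ge\ \frac12 .$$

The two terms are the two escapes of the heuristic: many agents with ranks in the window, or a proportion about $u$ of agents beyond it.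

*Proof.* **Step 1: enough agents must take unpopular objects.** Let $U$ be the set of objects in no agent's top $R$; as before, $E|U|=um$. The objects of $U$ have $c|U|$ seats in total and at most $d$ seats are vacant, so at least $c|U|-d$ agents are assigned to $U$. Taking expectations and using $4d\le cum$ and $n\le cm$,
$$\sum_iP(\mu(i)\in U)\ge cum-d\ge\tfrac34cum\ge\tfrac34un. \tag{3}$$

**Step 2: bound one agent's chance, given the others' lists.** Let $V_i$ be the set of objects in the top $R$ of no agent $j\ne i$. It is a function of $\pi_{-i}$, and $U=V_i\setminus\mathrm{top}_R(\pi_i)$. So $\mu(i)\in U$ implies $\mu(i)\in V_i$ and $X_i>R$. Split according to whether $X_i\le R'$, and apply Lemma 2 to each $o\in V_i$ and each rank $r$ with $R<r\le R'\le m/2$: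
$$P(\mu(i)\in U\mid\pi_{-i})\le|V_i|\cdot\frac2m\sum_{r=R+1}^{R'}G_i(r)+G_i(R'+1). \tag{4}$$

**Step 3: replace $|V_i|$ by a number.** In the warm-up we could simply take expectations, because the factor multiplying $|V_i|$ was a constant. Here $|V_i|$ and $G_i(r)$ both depend on $\pi_{-i}$, and the expectation of the product is not under control. So we show that $|V_i|$ rarely exceeds twice its mean. Let
$$\lambda=E|V_i|=m\Big(1-\frac Rm\Big)^{n-1}=\frac{um}{1-R/m},\qquad\text{so}\qquad um\le\lambda\le2um,$$
as $R\le m/2$. For two objects $o\ne o'$,
$$P(o,o'\in V_i)=\Big[\frac{(m-R)(m-R-1)}{m(m-1)}\Big]^{n-1}\le\Big(1-\frac Rm\Big)^{2(n-1)}=P(o\in V_i)\,P(o'\in V_i),$$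
because $\frac{m-R-1}{m-1}\le\frac{m-R}m$ (cross-multiplied, this says $0\le R$). So the indicators of $\{o\in V_i\}$ have non-positive covariances, and the variance of their sum is at most the sum of their variances, each of which is at most the mean of the indicator: $\mathrm{Var}|V_i|\le\lambda$. Chebyshev's inequality gives
$$P(|V_i|>2\lambda)\le\frac{\mathrm{Var}|V_i|}{\lambda^2}\le\frac1\lambda .$$

**Step 4: average and compare.** Use (4) where $|V_i|\le2\lambda$ and the trivial bound $1$ elsewhere, and take expectations over $\pi_{-i}$:
$$P(\mu(i)\in U)\le\frac{4\lambda}m\sum_{r=R+1}^{R'}P(X_i\ge r)+P(X_i\ge R'+1)+\frac1\lambda .$$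
Here $\frac{4\lambda}m\le8u$, and $\frac1\lambda\le\frac1{um}\le\frac u4$ because $u^2m\ge4$. Averaging over $i$ and comparing with (3) divided by $n$,
$$8u\sum_{r=R+1}^{R'}\bar G(r)+\bar G(R'+1)+\frac u4\ge\frac34u .$$
Subtract $u/4$ and divide by $u$. $\square$

**Corollary 4.** Let $R\ge1$ be an integer with $R\le\frac1{4c}\ln\frac m4$ and $d\le\frac c4\,m\,e^{-2cR}$, and let $R'=\lceil e^{2cR}\rceil$. Then
$$8\sum_{r=R+1}^{R'}\bar G(r)+R'\,\bar G(R'+1)\ge\frac12 . \tag{5}$$

*Proof.* The task is to check the hypotheses of Proposition 3 and to see that $u^{-1}\le R'$.

- Size of the window: from $1\le R\le\frac1{4c}\ln\frac m4$ we get $m\ge4e^4>200$ and $e^{2cR}\le\sqrt{m/4}=\frac{\sqrt m}2$. So $R\le R'\le\lceil\frac{\sqrt m}2\rceil\le\frac{\sqrt m}2+1\le\frac m2$.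
- Size of $u$: on $[0,\frac12]$ we have $1-x\ge e^{-2x}$, since $1-x-e^{-2x}$ is concave, is $0$ at $x=0$ and is $\frac12-e^{-1}>0$ at $x=\frac12$. With $x=R/m$ and $n\le cm$ this gives $u\ge e^{-2Rn/m}\ge e^{-2cR}\ge\frac2{\sqrt m}$. Hence $u^2m\ge4$.
- Vacancies: $4d\le cm\,e^{-2cR}\le cum$.
- Weight of the last term: $u^{-1}\le e^{2cR}\le R'$.

Proposition 3 now gives (5). $\square$

## Adding the charges of disjoint windows

**Proof of Theorem B.** Let $T=T_c(m,d)$. It is finite, since $R_k\to\infty$; if $T=0$ there is nothing to prove. Let $T\ge1$.

**Step 1: one inequality per level.** Both conditions in the definition of $T_c(m,d)$ get harder as $R_k$ grows, so they hold exactly for $k=1,\dots,T$. For these $k$, Corollary 4 with $R=R_k$, $R'=R_{k+1}$ gives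
$$8\sum_{r=R_k+1}^{R_{k+1}}\bar G(r)+R_{k+1}\,\bar G(R_{k+1}+1)\ge\frac12,\qquad k=1,\dots,T. \tag{6}$$

**Step 2: the first terms do not overlap.** The windows $\{R_k+1,\dots,R_{k+1}\}$ are disjoint, so the sum over $k$ of the first terms is at most $8\sum_{r\ge1}\bar G(r)=8\bar K$.

**Step 3: the second terms form a geometric sum.** For an integer $R\ge1$, $e^{2cR}\ge e^{2R}=e^2e^{2(R-1)}\ge e^2(1+2(R-1))\ge e^2R\ge7R$, so $R_{k+1}\ge7R_k$. Now
$$\sum_{k=1}^TR_{k+1}\,\bar G(R_{k+1}+1)=E\Big[\sum_{k\le T:\ R_{k+1}<X}R_{k+1}\Big].$$
In the inner sum the largest term is less than $X$, and going down from it each term is at most $\frac17$ of the previous one. So the sum is at most $X\sum_{j\ge0}7^{-j}=\frac76X$, and its expectation is at most $\frac76\bar K$.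

**Step 4: conclude.** Summing (6) over $k$ gives $(8+\frac76)\bar K\ge\frac T2$, that is, $\bar K\ge\frac3{55}T\ge\frac T{19}$. By Lemma 1, sd-strategyproof mechanisms satisfy (INV), so they are covered. $\square$

## The bound of order $\log^*m$

**Proof of Theorem A.** By Lemma 1, DSIC mechanisms, deterministic or randomized, satisfy (INV). Theorem B with $d=0$ gives the bound $T_c(m)/19$. For fixed $c$ the numbers $R_1,R_2,\dots$ are fixed and finite, the condition on $d$ is void, and $\frac1{4c}\ln\frac m4\to\infty$; so $T_c(m)\to\infty$, and no constant $K$ exists. It remains to prove the explicit estimate.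

**Step 1: compare the levels with the tower $\tau_j$.** The recursion for $R_k$ has the constant $2c$ in the exponent; an affine change of variable absorbs it. Put $b=1+\ln3c$, which is at least $2$ since $\ln3>1$, and $P_k=3cR_k+b$. First,
$$R_{k+1}\le e^{2cR_k}+1\le e^{3cR_k},$$
because $cR_k\ge1$ gives $e^{3cR_k}\ge e\cdot e^{2cR_k}$, and $(e-1)e^{2cR_k}\ge1$. Therefore
$$P_{k+1}\le3c\,e^{3cR_k}+b=e^{3cR_k+\ln3c}+b=e^{P_k-1}+b\le e^{P_k}.$$
The last step holds because $(1-e^{-1})e^{P_k}\ge(1-e^{-1})e^b\ge b$; at $b=2$ the last inequality reads $4.67\ldots\ge2$, and for $b\ge2$ the derivative of the left side exceeds $1$. Now $P_1=3c+1+\ln3c$. With $\ell=\log^*P_1$ we have $P_1\le\tau_\ell$, and by induction $P_k\le\tau_{\ell+k-1}$.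

**Step 2: count the usable levels.** Let $L=\log^*m$. If $L\le2+\ell$ the claimed bound is at most $0$ and there is nothing to prove. Otherwise $L\ge3$, so $m>\tau_{L-1}\ge\tau_2>15$ and $m\ge16$. For real $m\ge16$,
$$\ln\ln m\le\tfrac34\ln\tfrac m4 .$$
Indeed at $m=16$ the sides are $1.019\ldots$ and $1.039\ldots$; and for $m\ge16$ the derivative $\frac1{m\ln m}$ of the left side is at most the derivative $\frac3{4m}$ of the right side, since $\ln m\ge\frac43$. For $1\le k\le L-2-\ell$ we get, using $m>\tau_{L-1}$ and hence $\ln\ln m>\tau_{L-3}$,
$$3cR_k\le P_k\le\tau_{\ell+k-1}\le\tau_{L-3}<\ln\ln m\le\tfrac34\ln\tfrac m4,$$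
that is, $R_k\le\frac1{4c}\ln\frac m4$. So $T_c(m)\ge L-2-\ell$. $\square$

## Vacant seats: the threshold is a positive fraction

**Proof of Theorem C.** **Only if.** Suppose $\liminf d_m/m=0$. Along a subsequence of $m\to\infty$ we have $d_m/m\to0$. For each fixed $k$, the conditions $R_k\le\frac1{4c}\ln\frac m4$ and $d_m\le\frac c4\,m\,e^{-2cR_k}$ then hold eventually along the subsequence, because $e^{-2cR_k}$ is a fixed positive number. So $T_c(m,d_m)\to\infty$ along it. By Lemma 1 and Theorem B, the expected average rank of any DSIC mechanisms chosen along the subsequence tends to infinity, so no uniform bound exists.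

**If.** We show that vacancies keep the menus of serial dictatorship large. Suppose $\liminf d_m/m>0$, so that $d_m\ge\delta m$ for all large $m$, with some $\delta>0$. Run serial dictatorship in a fixed order, each agent taking her favorite object among those with remaining seats. It is DSIC, since each agent gets her favorite in a set that does not depend on her report. When an agent chooses, at most $n_m-1$ seats are taken, so at least $d_m+1$ remain, and the number $s$ of available objects is at least $d_m/c$. The available set depends only on the others' lists, so by (1) her expected rank given those lists is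
$$\frac{m+1}{s+1}\le\frac{c(m+1)}{d_m}\le\frac{2c}\delta .$$
For the finitely many remaining $m$, all ranks are at most $m$. So the expected average rank is bounded uniformly in $m$. $\square$

## Tails, growing capacities, and the gap up to $\ln m$

**Remark 1 (tail form).** Let $d=0$ and let $R$ be any integer with $1\le R\le\frac1{4c}\ln\frac m4$. Apply Corollary 4. In (5), the sum is at most $\sum_{r>R}P(X\ge r)=E[(X-R)^+]\le E[X\mathbf 1_{X>R}]$, and the second term is at most $E[X\mathbf 1_{X>R'}]\le E[X\mathbf 1_{X>R}]$, as $R'\ge R$. So $9\,E[X\mathbf 1_{X>R}]\ge\frac12$, that is,
$$E[X\mathbf 1_{X>R}]\ge\frac1{18},$$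
where $X$ is the rank of a uniformly chosen agent. For fixed $c$ the allowed $R$ tend to infinity with $m$, so the ranks are never uniformly integrable as $m\to\infty$.

**Remark 2 (growing capacities).** The bounds hold for all $c$ and $m$, so the expected average rank still tends to infinity for $c=c(m)$ whenever $\log^*m-\log^*c\to\infty$. To see this, note $\ln3c\le3c-1$, so $3c+1+\ln3c\le6c\le15^c\le e^{ec}\le e^{e^c}$, using $15<e^e$ and $ec\le e^c$. Hence $\log^*(3c+1+\ln3c)\le\log^*c+2$, and Theorem A gives $T_c(m)\ge\log^*m-\log^*c-4$.

**Remark 3 (an upper bound).** For $d=0$, an agent who finds $q$ seats left in serial dictatorship has at least $q/c$ available objects, so by (1) its expected average rank is at most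
$$\frac1{cm}\sum_{q=1}^{cm}\frac{m+1}{q/c+1}=\frac{m+1}m\sum_{q=1}^{cm}\frac1{q+c}\le\frac{m+1}m\ln\frac{cm+c}c=\frac{m+1}m\ln(m+1).$$
So for fixed $c$ the lower bound proved here is of order $\log^*m$, while serial dictatorship achieves $O(\ln m)$. The argument does not determine the optimal growth rate, and nothing is claimed about where between these two it lies.
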